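# Linear waste of First Fit and Best Fit on $U(0,b)$

## Six items packed by two rules

Bins have capacity $1$. Items arrive one at a time, and each must be placed at once and for good. Take the sizes
$$0.5,\quad 0.6,\quad 0.3,\quad 0.5,\quad 0.4,\quad 0.3 .$$

*First Fit* (FF) puts an item into the lowest-indexed bin that has enough room, where bins are indexed in the order in which they are opened. *Best Fit* (BF) puts an item into the bin with the smallest sufficient room, breaking ties by lowest index. Either rule opens a new bin only if no open bin has enough room. Call the remaining room of a bin its *gap*, and list the gaps by bin index.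

The items $0.5$ and $0.6$ do not fit together, so both rules have gaps $(0.5,0.4)$ after two items. The item $0.3$ separates the rules. FF uses bin 1, giving gaps $(0.2,0.4)$, and BF uses bin 2, giving $(0.5,0.1)$. The second $0.5$ forces FF to open a third bin, with gaps $(0.2,0.4,0.5)$, while BF fills bin 1 exactly, with gaps $(0,0.1)$. The items so far total $1.9$, so FF has $3-1.9=1.1$ units of unused room and BF has $0.1$. Now $0.4$ arrives. FF fills bin 2 exactly, with gaps $(0.2,0,0.5)$, and BF opens a third bin, with gaps $(0,0.1,0.6)$. Finally $0.3$ goes to bin 3 under both rules: FF has gaps $(0.2,0,0.2)$ and BF has $(0,0.1,0.3)$. Both rules have used three bins for total size $2.6$, and both waste $0.4$.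

So the waste does not simply grow. An item $x$ changes it by $1-x$ if it opens a bin and by $-x$ if it does not. Old gaps get repaired by later small items. If the sizes are random, does the waste keep pace with the number of items, or do the repairs win?

**Setting.** Let $L_n=(X_1,\dots,X_n)$ be i.i.d. copies of $X$, with $0<X\le1$. For $H\in\{FF,BF\}$ let $H(L_n)$ be the number of bins used, $\sigma(L_n)=\sum_{i\le n}X_i$, and
$$W^H(L_n)=H(L_n)-\sigma(L_n).$$
This is the sum of the gaps. We write $W$ when $H$ is fixed. $U(0,b)$ is the uniform law on $(0,b)$. The notation $f(n)=\Theta(n)$ means $c_1n\le f(n)\le c_2n$ for all large $n$, with constants $0<c_1\le c_2$.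

Conjecture 1 of "Probabilistic Analysis of Packing and Related Partitioning Problems" says that for $U(0,b)$, $0<b<1$, the expected waste is $\Theta(n)$ for both rules. It is true.

**Theorem 1.** Let $0<b<1$, $X\sim U(0,b)$, $H\in\{FF,BF\}$. Then $E[W^H(L_n)]=\Theta(n)$.

**Theorem 2.** Let $0<b\le1$. Let $X$ have law $\mu$ with a density $f$ that is nonincreasing on $(0,b)$, satisfies $0<m\le f\le M<\infty$ on $(0,b)$, and vanishes off $(0,b)$. Assume $X\not\sim U(0,1)$. Let $H\in\{FF,BF\}$. Then there are $c>0$ and $n_0$ with
$$P\big(W^H(L_n)\le cn\big)\le e^{-cn}\qquad(n\ge n_0).$$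
Consequently $E[W^H(L_n)]=\Theta(n)$.

The last sentence follows from the tail bound: $0\le W^H(L_n)\le n$, and $E[W^H(L_n)]\ge cn(1-e^{-cn})$ for $n\ge n_0$. Theorem 1 is the case $f\equiv1/b$, $b<1$. So we must prove the tail bound. The source notes that for $U(0,1)$ the expected waste of both rules is known to be $o(n)$, so this law has to be excluded. We do not use that fact in the proof, but it is a good test for attempted proofs.

Throughout, $H$, $b$, $f$ are as in Theorem 2, and the null events $X_i\notin(0,b)$ are ignored.

## One item, two items, and the items larger than one half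

Take $X\sim U(0,b)$. For $n=1$, $E[W]=1-\frac b2$. For $n=2$ and $b\le\frac12$ the items always share a bin, so $E[W]=1-b$. For $n=2$ and $b>\frac12$ the pair $(X_1,X_2)$ is uniform in a square of area $b^2$, and $X_1+X_2>1$ cuts off a right triangle with legs $2b-1$. Hence
$$E[W]=1+\frac{(2b-1)^2}{2b^2}-b .$$
For $b=0.7$ this is about $0.463$, while $n=1$ gave $0.65$. As long as $nb\le1$ there is one bin and $E[W]=1-nb/2$ decreases in $n$. Small $n$ tells us nothing about linear growth.

Let $Y_t$ denote the gap of the bin that receives $X_{t+1}$, with $Y_t=1$ if a new bin is opened. Then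
$$W(L_{t+1})-W(L_t)=1\{Y_t=1\}-X_{t+1}.\tag{1}$$
So linear waste means that new bins are opened at an average rate that exceeds $E[X]$ by a fixed amount. Two items larger than $\frac12$ cannot share a bin, so $H(L_n)\ge\#\{i\le n:X_i>\frac12\}$. For $b>\frac12$ this gives
$$E[W]\ \ge\ n\Big(1-\frac1{2b}\Big)-n\,\frac b2=-\,n\,\frac{(1-b)^2}{2b},$$
which is useless, since the sign is wrong. But the computation has a second reading. *If* we could show that sublinear waste forces essentially all bins to be opened by items larger than $\frac12$, then there would be too few openings to hold the items, and we would have a contradiction. This is how the proof will end.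

## Gaps, records, and where an item goes

After $t$ items let $G_t=(G_t^{(1)}\ge G_t^{(2)}\ge\cdots)$ be the list of all gaps in decreasing order, padded with zeros. All gaps are $<1$, since every open bin contains an item.

**Definition (visible set).** $A_t\subset[0,1]$ is the finite set

* for BF: $A_t=\{0,1\}\cup\{\text{all gaps}\}$;
* for FF: $A_t=\{0,1\}\cup\{\text{gaps of record bins}\}$, where a bin is a *record* if its gap is positive and exceeds the gaps of all lower-indexed bins.

For closed $A\subset[0,1]$ with $1\in A$ put $h_A(x)=\min(A\cap[x,1])$.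

In the opening example, FF after six items has gaps $(0.2,0,0.2)$. Only bin 1 is a record, so $A_6=\{0,0.2,1\}$. FF with gaps $(0.6,0.5,0.5)$ has $A=\{0,0.6,1\}$, because the two gaps $0.5$ are hidden behind bin 1. For $A=\{0,0.3,0.5,1\}$ we have $h_A(0.2)=h_A(0.3)=0.3$, $h_A(0.31)=0.5$ and $h_A(0.6)=1$.

An item $x=X_{t+1}$ goes to a bin of gap $Y_t=h_{A_t}(x)$, where the value $1$ means a new bin. For BF this is the definition of the rule. For FF, the first bin with gap $\ge x$ is a record, because all lower bins have gap $<x$. Record gaps increase strictly with the index, so this bin is the record with the smallest gap $\ge x$.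

We need five deterministic facts.

**(D1) One step moves one entry.** Placing $x$ removes one entry $Y$ from the list (if $Y<1$) and inserts $Y-x$. So the number of entries above any level changes by at most one, which says
$$G_{t+1}^{(k+1)}\le G_t^{(k)}\quad\text{and}\quad G_t^{(k+1)}\le G_{t+1}^{(k)}.$$

**(D2) At most one gap is $\ge b$.** Of two bins, the later one was opened by an item $x<b$ that did not fit into the earlier one. So the earlier one had gap $<b$ then, and gaps never increase. In particular $G_t^{(2)}\le b$.

**(D3) Visible points are gaps, and the largest gap is visible.** $A_t\subset\{0,1\}\cup\{\text{entries of }G_t\}$ and $G_t^{(1)}\in A_t$. For FF, the lowest-indexed bin of maximal positive gap is a record; if the maximum is $0$, use $0\in A_t$. For BF, $G_t^{(k)}\in A_t$ for all $k$.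

**(D4) Nearly empty bins do not survive medium items.** If $0<\theta<\frac12$ and some gap exceeds $1-\theta$ after item $t$, then $X_t\notin[\theta,1-\theta]$.

*Proof.* Let $\beta$ be such a bin, opened by $X_u$. Its content after item $t$ is below $\theta$, so $X_u<\theta$. When $X_u$ arrived, all existing bins had gap $<X_u<\theta$. A bin opened during $(u,t]$ was opened by an item larger than the gap of $\beta$ at that moment, hence larger than $1-\theta$, so its gap is $<\theta$. Thus an item in $[\theta,1-\theta]$ arriving during $(u,t]$ would fit into $\beta$ and into no other open bin. It would go to $\beta$ and make the content of $\beta$ at least $\theta$, which is impossible. So no item in $(u,t]$ lies in $[\theta,1-\theta]$, and neither does $X_u$. $\square$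

**(D5) Creations minus destructions.** Let $I\subset(0,1)$ be an interval with $\inf I>0$. Summing the changes of the number of gaps in $I$ gives
$$\sum_{t<n}\big(1\{Y_t-X_{t+1}\in I\}-1\{Y_t\in I\}\big)=\#\{\text{gaps in }I\text{ at time }n\}\in\Big[0,\frac{W(L_n)}{\inf I}\Big].\tag{2}$$

## Counting small gaps at one scale

Here is a natural attempt. Suppose $W(L_n)\le\eta n$ with $\eta$ tiny, and take $I=(\alpha,2\alpha)$ in (2). Gaps in $I$ are then created at most $\eta n/\alpha$ times more often than they are destroyed. To destroy a gap below $2\alpha$ one needs an item below $2\alpha$, and such items come with probability at most $2M\alpha$. Gaps in $I$ are created as follows. If $(a,h)$ is a component of $[0,1]\setminus A_t$ with $h<b$ and $h-a>2\alpha$, then every item in $(h-2\alpha,h-\alpha)$ goes to gap $h$ and leaves a gap in $I$. This has probability at least $m\alpha$. One hopes that creation beats destruction.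

It does not. Both rates are of order $\alpha$, and nothing forces the creation rate above the destruction rate. All we learn is that the average number of such long components is at most about $2M/m$. Moreover, the argument uses only $m\le f\le M$, which $U(0,1)$ also satisfies, and for that law the waste is $o(n)$ by the fact quoted above. A proof must find a place where $b<1$ or the shape of $f$ enters.

Two things get us further. First, in a limit where the waste has density zero, the balance holds at *all* scales $\alpha$ at once. An inexhaustible creation of gaps at every dyadic scale then forces infinitely many components, which the bound $2M/m$ forbids. Second, sublinear waste does not mean few open bins. There may be about $\sqrt n$ bins with gap near some level $e>0$. Their waste is sublinear, but over any bounded stretch of time they form an inexhaustible reservoir. The scales to look at are distances above this level $e$, not distances above $0$. The proof will show that $e=\frac12$, and this is where the shape of $f$ enters.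

## The entropy price of small waste

**Step 1: condition on small waste and keep the items almost i.i.d.** Suppose the tail bound fails for all $c,n_0$. Apply this with $c=1/k$, $n_0=2^k$: for each $k\ge1$ there is $n_k\ge2^k$ such that, with $\eta_k=1/k$ and $E_k=\{W(L_{n_k})\le\eta_kn_k\}$,
$$P(E_k)\ge e^{-\eta_kn_k}.$$
Let $Q_k=P(\cdot\mid E_k)$. The relative entropy $D(Q\|P)=\int\log\frac{dQ}{dP}\,dQ$ is easy here: on $\sigma(X_1,\dots,X_{n_k})$ the density of $Q_k$ is $1_{E_k}/P(E_k)$, so
$$D(Q_k\|P)=\log\frac1{P(E_k)}\le\eta_kn_k .$$

We recall two textbook facts. The chain rule writes $D(Q_k\|P)$ as the sum over $t\le n_k$ of the $Q_k$-expected relative entropy of the conditional law of $X_t$ given $X_1,\dots,X_{t-1}$ with respect to $\mu$. Pinsker's inequality says $2d^2\le D$, where $d$ is the total variation distance $\sup_B|Q(B)-P(B)|$. For instance, conditioning on an event of probability $\frac12$ costs only $\log2$ in total, however many items there are.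

Let $d_t$ be the total variation distance between $\mu$ and the conditional $Q_k$-law of $X_t$ given $X_1,\dots,X_{t-1}$. Then $\sum_{t\le n_k}E_{Q_k}[2d_t^2]\le\eta_kn_k$, and by Cauchy–Schwarz
$$\frac1{n_k}\sum_{t\le n_k}E_{Q_k}d_t\le\sqrt{\eta_k/2}\to0.\tag{3}$$
So at a typical time the next item still looks like a fresh sample from $\mu$, although the waste at the end is at most $\eta_kn_k$.

## A stationary process seen from a random time

**Step 2: build the limit.** Let $\tau$ be uniform on $\{0,\dots,n_k-1\}$, independent of everything, and put
$$\xi^k_s=(A_{\tau+s},G_{\tau+s},X_{\tau+s+1}),\qquad s\in\mathbb Z,$$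
with the default value $(\{0,1\},(0,0,\dots),b/2)$ when $\tau+s\notin[0,n_k-1]$. This is a random element of $(\mathcal K\times[0,1]^{\mathbb N}\times[0,1])^{\mathbb Z}$. Here $\mathcal K$ is the space of nonempty compact subsets of $[0,1]$ with the Hausdorff metric: two sets are within $\varepsilon$ if each lies in the $\varepsilon$-neighborhood of the other. For example $\{0,\frac1k,1\}\to\{0,1\}$, and $\{0,\frac1k,\frac2k,\dots,1\}\to[0,1]$. $\mathcal K$ is a compact metric space, so along a subsequence (still indexed by $k$) the laws converge to the law of a process $(A_s,G_s,X_s)_{s\in\mathbb Z}$. Here $X_s$ is the item that arrives at relative time $s$, in state $(A_s,G_s)$. Coordinates before the limit carry an upper index $k$, as in $A_s^k$, $G_s^k$, $X_s^k$.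

Replacing $\tau$ by $\tau+1$ changes the law of the whole sequence by at most $1/n_k$ in total variation, so the limit is *stationary*: its law is invariant under time shifts. Let $\mathcal F_s$ be the completion of $\sigma(A_u,G_u\ (u\le s),\ X_u\ (u<s))$.

Recall for weak convergence that $\liminf$ of the probabilities of an open set is at least the limiting probability, and $\limsup$ for a closed set is at most the limiting probability. Skorokhod's theorem says that on a separable metric space we may realize the variables on one probability space so that they converge almost surely.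

**(L1) The items stay i.i.d.** $X_s\sim\mu$ is independent of $\mathcal F_s$.

*Proof.* Let $\varphi$ be continuous in finitely many of the coordinates generating $\mathcal F_s$, and $\psi$ continuous on $[0,1]$. Given $\tau=t$ with $t+s\in[0,n_k-1]$, $\varphi$ is a function of $X_1,\dots,X_{t+s}$, so
$$\big|E_{Q_k}[\varphi\cdot(\psi(X_{t+s+1})-\mu(\psi))]\big|\le2\|\varphi\|\,\|\psi\|\,E_{Q_k}d_{t+s+1}.$$
Average over $t$. By (3) the average tends to $0$, and the values of $t$ with $t+s\notin[0,n_k-1]$ contribute $O(|s|/n_k)$. In the limit $E[\varphi\,\psi(X_s)]=E[\varphi]\,\mu(\psi)$, and a monotone class argument extends this to bounded measurable functions. $\square$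

**Step 3: pass the receiving gap to the limit.** Put $Y_s=h_{A_s}(X_s)$ and $Y_s^k=h_{A_s^k}(X_s^k)$. We want $Y_s^k\to Y_s$, but $h$ is not continuous. For $A=\{0,0.3,0.5,1\}$ it jumps at $x=0.3$.

Let $A^k\to A$, $x^k\to x<1$, with $1\in A^k$. Every limit point of $h_{A^k}(x^k)$ lies in $A\cap[x,1]$, so $\liminf h_{A^k}(x^k)\ge h_A(x)$. In particular $h$ is lower semicontinuous, hence Borel. If $h_A(x)>x$, then points of $A^k$ approximating $h_A(x)$ are eventually $>x^k$, so $\limsup h_{A^k}(x^k)\le h_A(x)$. If $x\in A$ is a limit of points of $A$ from the right, the same argument with those points gives $\limsup\le x$. So convergence can fail only for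
$$x\in D(A):=\{x\in A:\ A\cap(x,x+\delta)=\emptyset\text{ for some rational }\delta>0\}.$$
Apart from possibly the point $1$, these are left ends of components of the complement of $A$, so $D(A)$ is countable. For fixed $\delta$ the conditions $x\in A$ and $A\cap(x,x+\delta)=\emptyset$ are both closed in $(A,x)$, so $\{(A,x):x\in D(A)\}$ is Borel. Since $\mu$ has no atoms, (L1) gives $P(X_s\in D(A_s))=E[\mu(D(A_s))]=0$.

By Skorokhod's theorem we assume from now on that all coordinates converge a.s. Then a.s. $Y_s^k\to Y_s$ for every $s$. The relations of the section on gaps between coordinates at times $s,s\pm1$ fail before the limit with probability $O((|s|+2)/n_k)$, only because of default values. This is summable because $n_k\ge2^k$. By Borel–Cantelli, a.s. these relations hold for all large $k$.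

**(L2) The reservoir level.** The variable $e:=\lim_kG_s^{(k)}$ does not depend on $s$, by (D1) in the limit, and $e\le b$ by (D2). It is a function of $G_s$, hence $\mathcal F_s$-measurable for every $s$, and it is shift-invariant.

For illustration, if before the limit there are about $\sqrt{n_k}$ gaps near $0.4$ and boundedly many gaps above, then $e=0.4$. We say that an event, number or interval is *determined by $e$* if it is a Borel function of $e$.

**(L3) Visible points above $e$ are entries.** We have $0,1\in A_s$, $G_s^{(1)}\in A_s$, and $A_s\cap(e,1)\subset\{\text{entries of }G_s\}$.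

*Proof.* The first two are closed conditions and pass to the limit from (D3). Let $y\in A_s\cap(e,1)$. Pick $r\in(e,y)$ and $K$ with $G_s^{(K)}<r$. Choose $y^k\in A_s^k$ with $y^k\to y$. For large $k$ these lie in $(r,1)$, so they are entries of $G_s^k$ exceeding $r$, hence entries of index $<K$. Along a subsequence the index is constant, so $y$ is an entry of $G_s$. $\square$

Only finitely many entries exceed $e+\delta$, so $A_s\cap(e+\delta,1)$ is finite for every $\delta>0$. Points of $A_s\cap(e,1)$ can accumulate only at $e$ or $1$, and the next fact removes the second possibility.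

**(L4) No empty bin appears in the limit.** $G_s^{(1)}<1$ a.s.; hence $e<1$.

*Proof.* Let $\theta<\frac12$. The event $\{G_s^{(1)}>1-\theta,\ X_{s-1}\in(\theta,1-\theta)\}$ is open, and by (D4) it has probability $O((|s|+1)/n_k)$ before the limit. So it is null in the limit, and $P(G_s^{(1)}>1-\theta)\le P(X_{s-1}\notin(\theta,1-\theta))\le2M\theta$. Let $\theta\to0$. $\square$

**(L5) The dynamics above $e$.** Let $\nu_s=\sum_k\delta_{G_s^{(k)}}$ restricted to $(e,1)$, where $\delta_z$ is the unit mass at $z$. It is finite on $(e+\delta,1)$ for each $\delta>0$, and a.s.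
$$\nu_{s+1}=\nu_s-\delta_{Y_s}1\{e<Y_s<1\}+\delta_{Y_s-X_s}1\{Y_s-X_s>e\}.$$

*Proof.* Let $r\in(0,1)$ be rational and $\varphi$ continuous with compact support in $(r,1)$. Before the limit, (D1) gives
$$\sum_j\varphi(G_{s+1}^{(j)})-\sum_j\varphi(G_s^{(j)})=\varphi(Y_s-X_s)-\varphi(Y_s).$$
On $\{e<r\}$ there is $K$ with $G_s^{(K)},G_{s+1}^{(K)}<r$, so for large $k$ only indices $j<K$ contribute, and the identity passes to the limit. Countably many $r$ and $\varphi$ determine the measures on $(e,1)$. $\square$

## Flow balance in the limit

**(L6) Local balance: above $e$, every interval gains and loses gaps equally often.** Let $\delta=\delta(e)>0$, let $C\subset(e+\delta,1)$ be an interval determined by $e$, and let $\Omega_0$ be an event determined by $e$. Then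
$$P(Y_0-X_0\in C,\ \Omega_0)=P(Y_0\in C,\ \Omega_0).$$

*Proof.* $Z_s=\nu_s(C)1_{\Omega_0}$ is a fixed function of $G_s$, so it is stationary; it is finite. By (L5), $Z_1-Z_0=(1\{Y_0-X_0\in C\}-1\{Y_0\in C\})1_{\Omega_0}$, so $|Z_1-Z_0|\le1$. We may not subtract expectations, because $Z_0$ might not be integrable. But $E[\min(Z_1,N)-\min(Z_0,N)]=0$ for every $N$, and the integrand is bounded by $1$. Let $N\to\infty$: $E[Z_1-Z_0]=0$. $\square$

Only what happens on $\Omega_0$ matters, so it is enough that $\delta$ and $C$ satisfy the requirements there.

**(L7) Global balance: small waste gives balance across levels below $e$ too.** For all but countably many $g\in(0,1)$: $P(Y_0-X_0>g)=P(g<Y_0<1)$.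

*Proof.* By (2) with $I=(g,1)$, divided by $n_k$ and averaged under $Q_k$,
$$0\le Q_k(Y_0^k-X_0^k>g)-Q_k(g<Y_0^k<1)\le\eta_k/g .$$
The function $x\mapsto h_A(x)-x$ vanishes on $A$ and has slope $-1$ on each component of $[0,1]\setminus A$, so it takes the value $g>0$ at countably many $x$. By (L1), $Y_0-X_0$ has no atom at $g$, and the first term converges to $P(Y_0-X_0>g)$. Now let $g$ satisfy $P(Y_0=g)=0$; this excludes countably many $g$. For $\theta<\frac14$ with $1-\theta>g$ and $P(Y_0=1-\theta)=0$, we have $Q_k(g<Y_0^k<1-\theta)\to P(g<Y_0<1-\theta)$. If $1-\theta\le Y_0^k<1$, then some gap exceeds $1-2\theta$. So (D4) with $2\theta$ in place of $\theta$ gives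
$$\limsup_kQ_k(1-\theta\le Y_0^k<1)\le P(X_{-1}\notin(2\theta,1-2\theta))\le4M\theta .$$
Let $\theta\to0$ along admissible values. $\square$

**(L8) New bins open at rate at least $E[X]$.** $P(Y_0=1)\ge E[X]$.

*Proof.* Since $\{1\}$ is closed, $P(Y_0=1)\ge\limsup_kQ_k(Y_0^k=1)$. Counting openings,
$$Q_k(Y_0^k=1)=\frac{E_{Q_k}[H(L_{n_k})]}{n_k}\ge\frac{E_{Q_k}[\sigma(L_{n_k})]}{n_k}=E[X_0^k]\to E[X_0]=E[X].\qquad\square$$

**(L9) Few components on average: the one-scale count made exact.** Let $K_g(A)$ be the number of components $(a,h)$ of $[0,1]\setminus A$ with $h<b$ and $h-a>g$. Then $E[K_0(A_0)]\le2M/m$.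

*Proof.* Let $0<2\alpha<1$, $I=(\alpha,2\alpha)$. By (2) and $X\le Y$,
$$Q_k(Y_0^k-X_0^k\in I)\le Q_k(Y_0^k\in I)+\frac{\eta_k}\alpha\le Q_k(X_0^k<2\alpha)+\frac{\eta_k}\alpha .$$
Since $I$ is open and $\mu$ has no atoms, $P(Y_0-X_0\in I)\le\mu((0,2\alpha))\le2M\alpha$. Each component $(a,h)$ counted by $K_{2\alpha}(A_0)$ contributes the set $(h-2\alpha,h-\alpha)\subset(a,h)\subset(0,b)$ of values $x$ with $h_{A_0}(x)-x\in I$. These sets are disjoint, so by (L1) $P(Y_0-X_0\in I)\ge m\alpha E[K_{2\alpha}(A_0)]$. Hence $E[K_{2\alpha}(A_0)]\le2M/m$. Let $\alpha\downarrow0$ and use monotone convergence. (Measurability: the components are enumerated by the Borel functions $\max(A\cap[0,x])$, $\min(A\cap[x,1])$ at rational $x\notin A$.) $\square$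

## The reservoir is visible

**(L10) Items of size at most $e$ never go above $e$.** $e\in A_s$ a.s. Hence $X_s\le e$ implies $Y_s\le e$.

The second sentence follows from the first by the definition of $h$. For BF, (D3) gives $G_s^{(j)}\in A_s$ for all $j$ in the limit, and $A_s$ is closed, so $e\in A_s$.

For FF there is something to prove, because the reservoir could be hidden: with gaps $(0.6,0.5,0.5,\dots,0.5)$ an item of size $0.45$ goes to the gap $0.6$. The reason why this cannot persist is that the few bins in front get used up.

*Proof for FF.* Suppose $P(e\notin A_0)>0$. Since $0\in A_0$ and $A_0$ is closed, there are rationals $0<\alpha<\beta$ and an integer $M_1$ with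
$$\kappa:=P\big(\alpha<e<\beta,\ G_0^{(M_1)}<\beta,\ A_0\cap[\alpha,\beta]=\emptyset\big)>0.$$
Put $\beta'=\min(\beta,b)$. As $e\le b$, we have $\alpha<\beta'$. Fix $L$ and let
$$\mathrm{Bad}_s=\{G_s^{(L+1)}>\alpha,\ G_s^{(M_1)}<\beta,\ A_s\cap[\alpha,\beta]=\emptyset\}.$$
This event is open (missing a closed set is an open condition in the Hausdorff metric). In the limit $G_s^{(L+1)}\ge e$, so $P(\mathrm{Bad}_s)\ge\kappa$ for all $s$ by stationarity.

We claim that before the limit, if $\tau+L\le n_k$, at most $M_1/\alpha$ times $s\in\{0,\dots,L-1\}$ satisfy both $\mathrm{Bad}_s$ and $X_s\in(\alpha,\beta')$. Let $s_0$ be the first bad time in the window. At $s_0$ at least $L+1$ bins have gap $>\alpha$, and fewer than $M_1$ have gap $\ge\beta$. Consider a bad time $s\in[s_0,L)$. Fewer than $L$ items have been placed since $s_0$, so some bin that had gap $>\alpha$ at $s_0$ is untouched and still has gap $>\alpha$. Newer bins have larger indices, so the lowest-indexed bin with gap $\ge\alpha$ at time $s$ was present at $s_0$. This bin is a record, since all lower bins have gap $<\alpha$. Its gap therefore lies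 in $A_s$, which misses $[\alpha,\beta]$, so its gap is $>\beta$. An item $X_s\in(\alpha,\beta')$ does not fit into any lower bin and fits into this one, so it goes there. The gap of this bin at $s_0$ was also $>\beta$, so it is one of fewer than $M_1$ bins, and each bin receives at most $1/\alpha$ items of size $>\alpha$. This proves the claim.

Windows with $\tau+L>n_k$ have probability $O(L/n_k)$. As the events are open, in the limit
$$L\kappa m(\beta'-\alpha)\le\sum_{s<L}P(\mathrm{Bad}_s,\ X_s\in(\alpha,\beta'))\le M_1/\alpha,$$
where the left inequality uses (L1). This is false for large $L$. $\square$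

On $\{e<b\}$ define
$$p_s=\max(A_s\cap[0,b)),\qquad q_s=\min(A_s\cap[b,1]).$$
The maximum exists, because $e\in A_s$ and the points of $A_s\cap(e,b)$ accumulate only at $e$; moreover $e\le p_s<b$. Every item $x\in(p_s,b)$ has $h_{A_s}(x)=q_s$. For instance, if $b=0.7$, $e=0.3$ and $A_s=\{0,0.3,0.5,0.8,1\}$, then $p_s=0.5$ and $q_s=0.8$, and items in $(0.5,0.7)$ all go to the gap $0.8$.

**(L11) Visible points above $e$ end components.** Every $h\in A_s\cap(e,1)$ is the right end of a component $(a,h)$ of $[0,1]\setminus A_s$, with $a=\max(A_s\cap[e,h))$. The maximum exists for the same reason.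

## Steering, and emptying the levels above $e$

**Steering principle.** Let $B\in\mathcal F_u$ with $P(B)>0$, and let $I_u$ be an interval with $\mathcal F_u$-measurable ends which on $B$ is a nonempty open subinterval of $(0,b)$. By (L1) and $f\ge m$, $P(B\cap\{X_u\in I_u\})=E[1_B\,\mu(I_u)]\ge mE[1_B|I_u|]>0$, and $B\cap\{X_u\in I_u\}\in\mathcal F_{u+1}$. This can be iterated a bounded number of times. So we may choose the next few items ourselves, up to open conditions, and everything that follows happens with positive probability.

**Lemma A (reachability).** Let $\Lambda\subset\{e<b\}$ be an event determined by $e$, $P(\Lambda)>0$, and let $\delta=\delta(e)>0$ satisfy $e+\delta<b$ on $\Lambda$. Then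
$$P\big(\Lambda,\ G_0\text{ has no entry in }(e+\delta,1)\big)>0 .$$
On this event $A_0\cap(e+\delta,1)=\emptyset$, so $q_0=1$ and $p_0\le e+\delta$.

*Proof.* The purpose is to feed items that eat up the finitely many large entries. Let $S_u$ be the (finite) sum of the entries of $G_u$ exceeding $e+\delta$. If $S_u>0$, then $G_u^{(1)}\in A_u\cap(e+\delta,1)$ by (L3) and (L4). This set is finite; let $y_u$ be its minimum. The interval $I_u:=(e+\delta,\min(y_u,b))$ is nonempty, and every $x\in I_u$ has $h_{A_u}(x)=y_u$. By (L5), placing $x$ replaces the entry $y_u$ by $y_u-x$, so $S$ decreases by at least $x>\delta$.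

Pick $N\ge1$ with $P(\Lambda,S_0\le N\delta)>0$. By the steering principle, with positive probability $\Lambda$ and $S_0\le N\delta$ hold and $X_u\in I_u$ for every $u<N$ preceding the first time at which $S=0$. Then $S_s=0$ for some $s\le N$. So $P(\Lambda,S_s=0)>0$ for some fixed $s$, and, since $e$ is shift-invariant, stationarity gives $P(\Lambda,S_0=0)>0$. The last sentence of the lemma follows from (L3) and $e+\delta<b$. $\square$

## The barrier just above $e$

The next lemma uses the balance at all dyadic scales above $e$ simultaneously. In case (i), items in $(p_s,b)$ go to $q_s$ and produce exactly the gaps in $(q_s-b,\,q_s-p_s)$. If this interval contains the levels just above $e$, then gaps at distance about $y$ above $e$ are produced at rate of order $y$, for every small $y$.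

**Lemma B (barrier).**

(i) $P\big(e<b,\ q_s-b\le e<q_s-p_s\big)=0$ for every $s$.

(ii) $P\big(e=0,\ K_0(A_s)\ge1\big)=0$ for every $s$.

*Proof.* By stationarity take $s=0$.

(i) If this is false, there is $y_0>0$ with
$$\kappa:=P\big(e+y_0<b,\ q_0-b\le e,\ e+y_0<q_0-p_0\big)>0 .$$
Let $\Omega_0=\{e+y_0<b\}$, $y_j=2^{-j}y_0$, $C_j=(e+y_{j+1},e+y_j]$.

*Creation.* On the event defining $\kappa$, every $g\in C_j$ satisfies $q_0-b\le e<g<q_0-p_0$. So $x=q_0-g\in(p_0,b)$ and $h_{A_0}(x)-x=g$. These $x$ fill a set of length $y_j/2$, hence $P(Y_0-X_0\in C_j,\Omega_0)\ge\kappa my_j/2$.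

*Destruction.* $Y_0\in C_j$ forces $A_0\cap C_j\ne\emptyset$ and, by (L10), $X_0\in(e,e+y_j]$. So (L1) gives $P(Y_0\in C_j,\Omega_0)\le My_j\,P(A_0\cap C_j\ne\emptyset,\Omega_0)$.

*Comparison.* By (L6) with $\delta=y_{j+1}$ the two left sides are equal, so
$$P(A_0\cap C_j\ne\emptyset,\ \Omega_0)\ge\frac{\kappa m}{2M}\qquad\text{for every }j\ge0 .$$
At a single scale this is harmless. But the $C_j$ are disjoint, so summing over $j$ gives $E[\#(A_0\cap(e,e+y_0]);\Omega_0]=\infty$. By (L11) each point $h\in A_0\cap(e,e+y_0]$ is the right end of a component, and $h<b$ on $\Omega_0$, so it is counted in $K_0(A_0)$. This contradicts (L9).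

(ii) If this is false, there is $y_0\in(0,b)$ such that with some probability $\kappa>0$ we have $e=0$ and there is a component $(a,h)$ with $h<b$, $h-a>y_0$. On this event, for each $g\in(0,y_0]$ the item $x=h-g\in(a,h)\subset(0,b)$ produces the gap $g$. Put $\Omega_0=\{e=0\}$, $y_j=2^{-j}y_0$ and $C_j=(y_{j+1},y_j]$. As before, $P(Y_0-X_0\in C_j,\Omega_0)\ge\kappa my_j/2$, and $Y_0\in C_j$ forces $X_0\in(0,y_j]$ and $A_0\cap C_j\ne\emptyset$. So (L6) gives $P(A_0\cap C_j\ne\emptyset,\Omega_0)\ge\kappa m/(2M)$ for all $j$. The points of $A_0\cap(0,y_0]$ are $<b$ and end components by (L11), and again $E[K_0(A_0)]=\infty$, contradicting (L9). $\square$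

As an example of a forbidden configuration, take $b=0.8$, $e=p=0.4$, $q=1$. Then $q-b=0.2\le e<0.6=q-p$. Steering will now be used to reach forbidden configurations.

## No reservoir at or below $b/2$

**Claim 1.** $P(e=0)=0$.

*Proof.* The purpose is to produce, when $e=0$, a visible gap below $b$, which Lemma B(ii) forbids. Suppose $P(e=0)>0$. By (L11), a point of $A_s\cap(0,b)$ would end a component counted in $K_0(A_s)$. So by Lemma B(ii), a.s. on $\{e=0\}$ we have $A_s\cap(0,b)=\emptyset$ for all $s$.

Apply Lemma A with $\Lambda=\{e=0\}$, $\delta=b/2$. On the resulting event $G_0^{(1)}\in A_0\cap[0,b/2]$, so $G_0^{(1)}=0$. Thus there are no positive entries, and $A_0=\{0,1\}$ by (L3). Steer $X_0,X_1,\dots$ into $(b/2,b)$. The first item opens a bin and creates a single positive entry $z=1-X_0>0$. As long as $z\ge b$ is the only positive entry, $z=G^{(1)}\in A$ and $A=\{0,z,1\}$. The next item $x<b\le z$ then goes there and changes $z$ to $z-x\in(0,z-b/2)$. After at most $2/b$ such steps $0<z<b$. Then $z=G^{(1)}\in A\cap(0,b)$, with positive probability. Contradiction. $\square$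

**Claim 2.** Let $\Lambda=\{0<e\le b/2\}$ if $b<1$ and $\Lambda=\{0<e<\frac12\}$ if $b=1$. Then $P(\Lambda)=0$.

*Proof.* We steer into a state that violates Lemma B(i). Suppose $P(\Lambda)>0$. On $\Lambda$ we have $e<\frac12$ and $e<b$.

*Case $P(\Lambda,\ 1\le b+e)>0$: emptying is enough.* Apply Lemma A to $\Lambda\cap\{1\le b+e\}$ with $\delta=\frac12\min(1-2e,\,b-e)$. Then $q_0=1$ and $p_0\le e+\delta$, so $q_0-b=1-b\le e$ and $q_0-p_0\ge1-e-\delta>e$. This contradicts Lemma B(i).

*Case $P(\Lambda,\ 1>b+e)>0$: the value $q=1$ is too high and must be lowered.* Here $b<1$, so $e\le b/2$. Let $\delta=\frac18\min(e,\,1-b-e)$; then $\delta\le b/16$ and $e+\delta<b$. Call a state *simple with value $q$* if either $q=1$ and there are no entries in $(e+\delta,1)$, or $b<q<1$ and $q$ is the only entry in $(e+\delta,1)$. In a simple state, (L3) gives $A\cap(e+\delta,1)\subset\{q\}$ and $q\in A$. So $q$ is the current $q_s$, and $p_s\le e+\delta$. An item $x\in(e+\delta,b)$ then goes to $q$ and by (L5) leaves the entry $q-x$ in its place (if $q=1$, a new entry $1-x$). If $q-x>b$, the new state is simple with value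 $q-x$.

Lemma A, applied to $\Lambda\cap\{1>b+e\}$, gives with positive probability a simple state with $q=1\ge b+e+8\delta>b+e+2\delta$. Now proceed as follows.

* If $q\ge2b+e$, steer $x$ into $(b/2+\delta,\ b-2\delta)$. This is nonempty because $3\delta<b/2$, and it is contained in $(e+\delta,b)$ because $e\le b/2$. The new value is $q-x>q-b+2\delta\ge b+e+2\delta$. Each such step lowers $q$ by more than $b/2$, so this happens at most $2/b$ times.
* If $b+e+2\delta<q<2b+e$, steer $x$ so that
$$q-x\in\big(\max(q-b,\ b+\delta),\ \min(q-e-\delta,\ b+e)\big).$$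
This interval is nonempty, because $q-b<q-e-\delta$ (as $e+\delta<b$), $q-b<b+e$, $b+\delta<q-e-\delta$, and $b+\delta<b+e$ (as $\delta<e$). It corresponds to $x\in(e+\delta,b)$.

After this last step, with positive probability, the state is simple with value $q\in(b+\delta,b+e)$ and $p\le e+\delta$. So $q-b<e$, and $q-p>(b+\delta)-(e+\delta)=b-e\ge e$. The number of steps is bounded, so this occurs at some fixed time with positive probability, contradicting Lemma B(i). $\square$

A numerical run: $b=0.5$, $e=0.2$ gives $\delta=0.025$. From $q=1$ we are in the second situation, since $0.75<1<1.2$. We choose $q-x\in(0.525,0.7)$, that is, $x\in(0.3,0.475)$. The new $q$ satisfies $q-b<0.2=e$ and $q-p>0.525-0.225=0.3>e$.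

## A reservoir above $b/2$ must sit at one half

Now the monotonicity of $f$ enters. Consider gaps at levels between $g$ and $e$, where $b/2<g<e$. All items in $(g,e)$ consume such gaps, because $e$ is visible. Apart from exchanges that cancel, such gaps are created only by items larger than $e$ that go to $q$. These items lie further right, where $f$ is not larger, so creation can barely keep up. Equality has to hold everywhere.

**Claim 3.** A.s. on $\{e>b/2\}$: $e<b$, and $p_s+e\le q_s\le\frac32b$ for all $s$.

*Proof.* By stationarity take $s=0$ and write $X,Y,p,q$ for $X_0,Y_0,p_0,q_0$. Let $g\in(b/2,b)$ be neither exceptional for (L7) nor an atom of $e$.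

*Getting the balance for $(g,e]$.* By (L6) with $C=(g,1)$, $\Omega_0=\{e<g\}$ and $\delta=g-e$,
$$P(Y-X>g,\ e<g)=P(g<Y<1,\ e<g).$$
Subtract this from (L7); since $e\ne g$ a.s., $P(Y-X>g,\ e>g)=P(g<Y<1,\ e>g)$. By (L6) with $C=(e+\delta,1)$, $\Omega_0=\{e>g\}$ and constants $\delta\downarrow0$, $P(Y-X>e,\ e>g)=P(e<Y<1,\ e>g)$. Subtract once more:
$$P(g<Y-X\le e,\ e>g)=P(g<Y\le e,\ e>g).\tag{4}$$
Now work on $\{e>g\}$. By (L1), $X\ne e$ a.s.

*Items $X<e$.* Then $Y\le e$ by (L10). If $g<Y-X\le e$, then $g<Y\le e$ and $X<e-g<b/2<g$. If $g<X<e$, then $g<Y\le e$. So the two events $\{g<Y-X\le e,\ X<e\}$ and $\{g<X<e\}$ are disjoint, and both are contained in $\{g<Y\le e\}$.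

*Items $X>e$.* Then $Y>e$. If moreover $g<Y-X\le e$, then $Y\ge b$, since otherwise $Y-X<b-e<b/2<g$. Also $e<X<b$. Since $Y\ge b$, $A_0\cap[X,b)=\emptyset$, so $X\in(p,b)$, $Y=q$, and $X=q-(Y-X)\in[q-e,\,q-g)$.

*Comparison.* Put $J=(p,b)\cap[q-e,q-g)$ on $\{g<e<b\}$. Split the left side of (4) according to $X<e$ or $X>e$, bound the right side from below by the two disjoint events, and cancel $P(g<Y-X\le e,\ X<e,\ e>g)$. With (L1) this gives
$$E\big[\mu(J)1\{g<e<b\}\big]\ \ge\ P(g<Y-X\le e,\ X>e,\ e>g)\ \ge\ E\big[\mu((g,e))1\{e>g\}\big].\tag{5}$$
On $\{g<e<b\}$ we have $J\subset(p,b)\subset(e,b)$ and $|J|\le e-g$. Let $\varphi=\inf_{(g,e)}f\ge m>0$. As $f$ is nonincreasing, $f\le\varphi$ on $J$, so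
$$\mu(J)\le\varphi|J|\le\varphi(e-g)\le\mu((g,e)).$$
So the integrand on the left of (5) is at most the integrand on the right, and (5) forces a.s. equality. Since $\mu((g,e))>0$ when $e>g$, a.s. on $\{e>g\}$ we have $e<b$ and $|J|=e-g$. The latter means that $(p,b)$ cuts nothing off $[q-e,q-g)$, i.e. $p\le q-e$ and $q-g\le b$. Let $g\downarrow b/2$ along a sequence of admissible values: a.s. on $\{e>b/2\}$ we get $e<b$, $p+e\le q$ and $q\le\frac32b$. $\square$

**Claim 4.** $e=\frac12$ a.s., and for $b<1$ moreover $e<b$, so $b>\frac12$. (All this is under the assumption that the tail bound fails.)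

*Proof.* The purpose is to test Claim 3 and Lemma B(i) on the emptied states of Lemma A.

Suppose $P(e>b/2)>0$. By Claim 3, $e<b$ a.s. there. Lemma A with $\Lambda=\{b/2<e<b\}$, $\delta=(b-e)/2$ gives $q_0=1$ with positive probability, so Claim 3 yields $1\le\frac32b$.

If $P(b/2<e<b,\ 2e>1)>0$, Lemma A applied to this event, with the same $\delta$, gives $q_0=1$ and $p_0+e\ge2e>1=q_0$ with positive probability, contradicting Claim 3. So $e\le\frac12$ a.s. on $\{e>b/2\}$.

On $\{e>b/2\}$ we also have $1-b\le b/2<e$. If $P(b/2<e<\frac12)>0$, Lemma A with $\Lambda=\{b/2<e<\min(\frac12,b)\}$ and $\delta=\frac12\min(1-2e,\,b-e)$ gives, with positive probability, $q_0=1$, $q_0-b=1-b\le e$ and $q_0-p_0\ge1-e-\delta>e$. This contradicts Lemma B(i). Hence $e=\frac12$ a.s. on $\{e>b/2\}$.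

If $b<1$, Claims 1 and 2 give $e>b/2$ a.s., so $e=\frac12$ a.s., and $e<b$ by Claim 3. If $b=1$, what we just showed gives $P(e>\frac12)=0$, and Claims 1 and 2 exclude $e<\frac12$, so only $e=\frac12$ is left. $\square$

## Too few items larger than one half

We return to the count from the beginning. By (L10) and Claim 4, $X_0\le e=\frac12$ implies $Y_0\le\frac12<1$. So in the limit only items larger than $\frac12$ open bins. With (L8),
$$E[X]\le P(Y_0=1)\le P(X>\tfrac12).\tag{6}$$

**Conclusion for $U(0,b)$, $b<1$.** By Claim 4, $b>\frac12$, so (6) reads $\frac b2\le1-\frac1{2b}$, i.e. $(1-b)^2\le0$. This is false. So the tail bound cannot fail, and Theorem 1 is proved for both rules.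

**Conclusion for general $f$.** Let $S(t)=P(X>t)$. It is continuous, and it is convex on $[0,1]$, since $f$, extended by $0$, is nonincreasing on $(0,1)$. By convexity $S(t)+S(1-t)\ge2S(\frac12)$, so
$$E[X]=\int_0^1S(t)\,dt=\int_0^{1/2}\big(S(t)+S(1-t)\big)dt\ge S(\tfrac12)=P(X>\tfrac12).$$
With (6), equality holds, and by continuity $S(t)+S(1-t)=2S(\frac12)$ for all $t\in[0,\frac12]$. At $t=0$ this says $1+0=2S(\frac12)$, so $S(\frac12)=\frac12$. Thus the convex function $S$ meets the chord from $(0,1)$ to $(1,0)$ at an interior point. If $S$ were strictly below the chord at some $t_0$, say $t_0<\frac12$, then writing $\frac12$ as a convex combination of $t_0$ and $1$ would put $S(\frac12)$ strictly below the chord; for $t_0>\frac12$ use $0$ in place of $1$. So $S(t)=1-t$ and $X\sim U(0,1)$, which is excluded.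

This contradiction shows that the tail bound holds for some $c>0$ and $n_0$, which proves Theorem 2. $\blacksquare$

For $X\sim U(0,1)$ both ends of (6) equal $\frac12$, so the last step gives no contradiction for that law. The constant $c$ comes from a compactness argument and is not explicit.
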